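\title{A linear isodiametric function for $\mathrm{SL}_3(\mathbb Z)$}

\begin{abstract}
We prove that $\mathrm{SL}_3(\mathbb Z)$ has a linear isodiametric function. More precisely, for every finite presentation there is a constant $C$ such that every word of length at most $n$ that represents the identity is freely equal to a product of at most $2^{Cn}$ conjugates $uR^{\pm1}u^{-1}$ of relators with $|u|\le Cn$. The proof has three stages. A power $x_{ij}^a$ of an elementary generator is replaced by a word of length $O(\log|a|)$, using conjugators of length $O(\log|a|)$ only. This makes the Steinberg relations with large exponents, and then all relations in the two maximal parabolic subgroups, cheap. Finally the loop is coned off in the space of quadratic forms, with steps whose length is proportional to the depth in the cusp.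
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $\langle X\mid R_1,\dots,R_q\rangle$ be a finite presentation of a group $G=F/N$, where $F$ is the free group on the finite set $X$ and $N$ is the normal closure of the relators. For $w\in F$ let $|w|$ be the length of the freely reduced word for $w$. Every $w\in N$ is freely equal to a product
\begin{equation}\label{eq:product}
\prod_{j=1}^k u_jR_{i_j}^{\pm1}u_j^{-1},\qquad u_j\in F .
\end{equation}
For $1\ne w\in N$ let $d(w)$ be the minimum of $\max_j|u_j|$ over all such expressions, and let $d(1)=0$. A function $f\colon\mathbb N\to\mathbb N$ is an \emph{isodiametric function} for the presentation if $d(w)\le f(n)$ whenever $w\in N$ and $|w|\le n$. Write $f\preceq g$ if $f(n)\le Cg(Cn)+Cn$ for some $C>0$ and all $n$, and $f\simeq g$ if $f\preceq g\preceq f$. Up to $\simeq$, isodiametric functions depend only on the group and not on the finite presentation; they are quasi-isometry invariants. A group \emph{has a linear isodiametric function} if some (equivalently,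 every) finite presentation of it admits $f(n)=Cn$. Because of the term $Cn$ in the definition of $\preceq$, the linear functions lie in the smallest $\simeq$-class.

It is known that $\mathrm{SL}_3(\mathbb Z)$ has an exponential isodiametric function. The question, posed in \cite{iso}, is whether it has a linear one. The answer is yes.

\begin{theorem}\label{thm:main}
For every finite presentation of $G=\mathrm{SL}_3(\mathbb Z)$ there is a constant $C$ such that every $w\in N$ with $|w|\le n$ $(n\ge1)$ is freely equal to a product of at most $2^{Cn}$ factors $uR_i^{\pm1}u^{-1}$, all with $|u|\le Cn$. In particular $d(w)\le Cn$, and $\mathrm{SL}_3(\mathbb Z)$ has a linear isodiametric function.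
\end{theorem}

Let $e_{ij}=I+E_{ij}$ ($i\ne j$) be the elementary matrices and $M$ the finite group of signed permutation matrices of determinant $1$. Let $S$ consist of six letters $x_{ij}$, representing $e_{ij}$, and one letter for each $m\in M$. For words in the $x_{ij}$ the bound holds with the logarithms of the exponents in place of the exponents.

\begin{corollary}\label{cor:main}
Fix a finite presentation of $G$ on $S$. There is a constant $C$ such that, if $W=\prod_kx_{i_kj_k}^{a_k}$ represents $1$ and $L=\sum_k\log_2(2+|a_k|)\ge1$, then $d(W)\le CL$, although $|W|$ may be exponential in $L$.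
\end{corollary}

\subsection*{What $d$ measures}
Read \eqref{eq:product} as a closed path in the Cayley graph: it runs out along $u_1$, around a relator, back along $u_1$, and so on. Gluing a disk into each relator loop fills the loop $w$. The number $k$ is the area of the filling, and $\max_j|u_j|$ says how far its cells are from the base point \emph{inside the filling}. One lower bound is immediate. Let $\ell$ be the largest length of a relator.

\begin{lemma}\label{lem:radius}
If $w\in N$, then every prefix of the reduced word $w$ represents an element of $G$ of word length at most $d(w)+\ell$.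
\end{lemma}

\begin{proof}
Each factor of \eqref{eq:product} represents $1$, so a prefix of the unreduced word \eqref{eq:product} represents the same element as a prefix of some $u_j$ or of some $u_jR_{i_j}^{\pm1}$. Canceling a pair $yy^{-1}$ adds no new element to the set represented by prefixes.
\end{proof}

For upper bounds the model case is $\mathbb Z^2=\langle a,b\mid[a,b]\rangle$, where $[u,v]=uvu^{-1}v^{-1}$. A word $w\in N$ of length $n$ is sorted into $a^pb^q$, with $p=q=0$, by swaps $v\,yy'\,v'\to v\,y'y\,v'$ of adjacent letters. The quotient of the two words is $v[y,y']v^{-1}$, where $|v|\le n-2$ and $[y,y']$ is a conjugate of $[a,b]^{\pm1}$ by a word of length at most $2$. Hence $d(w)\le n$. The price of a swap is the length of the prefix $v$; the suffix $v'$ and the number of swaps do not enter $d$.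

\subsection*{Which answer one would guess}
In $\mathrm{SL}_3(\mathbb Z)$ short words represent large powers of elementary matrices. Let
\[
\mathcal A=\begin{pmatrix}2&1\\1&1\end{pmatrix},\qquad \varphi=\frac{1+\sqrt5}2 ,
\]
so that $\mathcal A$ has eigenvalues $\varphi^{\pm2}$, and let $t$ be a word for $\operatorname{diag}(1,\mathcal A^{-1})$. Identify $e_{12}^\xi e_{13}^\eta$ with the row vector $(\xi,\eta)$. Conjugation by $t$ is right multiplication by $\mathcal A$, and $\mathcal A^m+\mathcal A^{-m}=\tau I$ with $\tau=\operatorname{tr}\mathcal A^m>\varphi^{2m}$. So $t^mx_{12}t^{-m}\cdot t^{-m}x_{12}t^m$, a word of length $O(m)$, represents $e_{12}^\tau$. Permuting indices gives such a word for $e_{32}^\tau$, which commutes with $e_{12}^\tau$, and the commutator of the two words is a relation of length $O(m)$. The evident way to fill it is to pass to $[x_{12}^\tau,x_{32}^\tau]$ and sort as in $\mathbb Z^2$; the prefixes $x_{12}^px_{32}^q$ that occur have length exponential in $m$. This suggests exponential diameter. On the other hand, Lemma~\ref{lem:radius}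 gives only a linear lower bound. The theorem says that the exponential is an artifact of the filling: a long prefix $x_{12}^px_{32}^q$ can be exchanged for a short word representing the same element, and the exchange itself needs only short conjugators.

\subsection*{Outline}
Section~\ref{sec:calculus} turns the observation on prefixes and suffixes into a calculus. Section~\ref{sec:powers} proves that $x_{ij}^a$ can be exchanged for a word of length $O(\log|a|)$. From then on a power $x_{ij}^a$ counts as a single ``big letter'' of cost about $\log|a|$, and Sections~\ref{sec:big} and~\ref{sec:parabolic} fill relations among big letters in the two maximal parabolic subgroups with diameter linear in the cost. Section~\ref{sec:reduction} attaches elements of $G$ (reduced bases) to quadratic forms and shows that nearby forms deep in the cusp have reduced bases that differ by an element of a parabolic subgroup. Section~\ref{sec:cone} contracts a given loop through quadratic forms and fills the resulting small polygons.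

\section{A calculus of equivalences}\label{sec:calculus}

From now on $G=\mathrm{SL}_3(\mathbb Z)$ and $F$ is free on $S$. The elementary matrices generate $G$, and a group with a finite presentation has one on each finite generating set. We fix a finite presentation of $G$ on $S$, with relators $R_i$; nothing about the relators will be used except that they are finitely many and present $G$. A \emph{word} is an element of $F$, and it is \emph{null} if it represents $1\in G$. The letters $C,K$, with or without index, denote constants $\ge1$ that depend only on this presentation; an unnumbered $C$ may change from line to line. The norm $\|\cdot\|$ of a matrix is the Euclidean operator norm; it bounds the absolute values of the entries.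

For real $D,A\ge0$ let $N(D,A)\subset F$ be the set of products of at most $A$ elements $uR_i^{\pm1}u^{-1}$ with $|u|\le D$, and write
\[
u\sim_{D,A}u'\quad\text{if}\quad uu'^{-1}\in N(D,A).
\]
The sets $N(D,A)$ increase with $D$ and $A$, and Theorem~\ref{thm:main} says that $w\sim_{Cn,2^{Cn}}\emptyset$ for null words of length at most $n$. The rules are the following.
\begin{itemize}
\item[(E1)] $\sim_{D,A}$ is symmetric, and $u\sim_{D,A}u'\sim_{D,A'}u''$ implies $u\sim_{D,A+A'}u''$.
\item[(E2)] \emph{Suffixes are free:} $u\sim_{D,A}u'$ implies $uv\sim_{D,A}u'v$ for every word $v$, however long, because $(uv)(u'v)^{-1}=uu'^{-1}$.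
\item[(E3)] \emph{Prefixes cost their length:} $u\sim_{D,A}u'$ implies $vu\sim_{D+|v|,A}vu'$, because $(vu)(vu')^{-1}=v(uu'^{-1})v^{-1}$.
\item[(E4)] \emph{A prefix may be charged at the length of an equivalent word:} if $u\sim_{D,A}\hat u$ and $y\sim_{D',A'}y'$, then $uyv\sim uy'v$ for every $v$, with parameters $\bigl(\max(D,|\hat u|+D'),\,2A+A'\bigr)$. Indeed, with $\nu=u\hat u^{-1}\in N(D,A)$ and $r=yy'^{-1}\in N(D',A')$ we have $(uyv)(uy'v)^{-1}=uru^{-1}=\nu\,(\hat ur\hat u^{-1})\,\nu^{-1}$.
\item[(E5)] For each $c$ there is $K(c)$ such that each of the finitely many null words of length at most $c$ lies in $N(K(c),K(c))$. If $c$ is a constant and $yy'^{-1}$ is such a word, we call $y\sim y'$ a \emph{bounded relation}.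
\end{itemize}

The bound $D$ does not grow in (E1): a chain of equivalences may be as long as we like, and only the area adds up. For a real parameter $L\ge1$ we say that $u\sim u'$ \emph{at scale $L$} if $u\sim_{CL,2^{CL}}u'$ for a constant $C$. By (E1):
\begin{itemize}
\item[(E6)] a chain of at most $2^{cL}$ equivalences, each with parameters $(cL,2^{cL})$, is an equivalence with parameters $(cL,2^{2cL})$.
\end{itemize}
In most inductions below the inductive step appends to a chain a bounded number of equivalences whose constants were fixed before the induction began, and (E6) applies. In the two inductions that use their hypothesis more than once per step (Lemma~\ref{lem:push} and Proposition~\ref{prop:neighbors}) we count the area explicitly.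

\begin{lemma}\label{lem:change}
If Theorem~\ref{thm:main} holds for the fixed presentation on $S$, it holds for every finite presentation of $G$.
\end{lemma}

\begin{proof}
Let a finite presentation on a set $X'$ be given; rules (E1)--(E5) hold for it as well. Choose homomorphisms $\sigma\colon F(X')\to F$ and $\pi\colon F\to F(X')$ that induce the identity on $G$, and an integer $c\ge1$ such that both stretch lengths by a factor at most $c$. Let $w'=y_1\cdots y_n$, with $y_k\in X'^{\pm1}$, be null. The relations $y_k\sim\pi\sigma(y_k)$ are bounded, so (E3) and (E2) give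
\[
\pi\sigma(y_1\cdots y_{k-1})\,y_k\,y_{k+1}\cdots y_n\sim\pi\sigma(y_1\cdots y_k)\,y_{k+1}\cdots y_n
\]
with parameters $(c^2n+K,K)$, and $w'\sim\pi\sigma(w')$ with parameters $(c^2n+K,Kn)$. The null word $\sigma(w')$ has length at most $cn$, so it is a product of at most $2^{Ccn}$ elements $uR_i^{\pm1}u^{-1}$ with $|u|\le Ccn$. Apply $\pi$. Each $\pi(R_i)$ is a null word of bounded length, so $\pi\sigma(w')\sim\emptyset$ with parameters $(Cc^2n+K,K2^{Ccn})$. Since $n\ge1$, the additive constants are absorbed.
\end{proof}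

The price of the exponent $a\in\mathbb Z$ will be
\[
\kappa(a)=\log_2(2+|a|)\ge1 .
\]
Since $2+|a+b|$ and $2+|ab|$ are both at most $(2+|a|)(2+|b|)$, we have $\kappa(a+b)\le\kappa(a)+\kappa(b)$ and $\kappa(ab)\le\kappa(a)+\kappa(b)$.

\section{Short words for powers of elementary matrices}\label{sec:powers}

\begin{proposition}\label{prop:powers}
There is $C_1$ such that for all $i\ne j$ and $a\in\mathbb Z$ there is a word $\hat x_{ij}(a)$ with
\[
|\hat x_{ij}(a)|\le C_1\kappa(a),\qquad x_{ij}^a\sim_{C_1\kappa(a),\,2^{C_1\kappa(a)}}\hat x_{ij}(a).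
\]
\end{proposition}

A short word for the single element $e_{ij}^a$ is not enough. By Lemma~\ref{lem:radius}, the equivalence forces \emph{every} power $e_{ij}^k$ with $k$ between $0$ and $a$ to have word length $O(\kappa(a))$. So we need a family of short words, one for each $k$, in which consecutive words are related cheaply.

\subsection*{Two staircases}
For $a=0$ take the empty word. Let $a\ne0$, let $l$ be the third index, $\epsilon=\operatorname{sgn}a$, and put $x=x_{ij}^\epsilon$, $y=x_{il}^\epsilon$, $Y=y^{-1}$; thus $x_{ij}^a=x^{|a|}$. A word $w$ in $x^{\pm1},y^{\pm1}$ with exponent sums $\xi,\eta$ represents $I+\epsilon(\xi E_{ij}+\eta E_{il})$; we put $\bar w=(\xi,\eta)\in\mathbb Z^2$. Two such words represent the same element of $G$ exactly when they have the same vector. Let $t$ be a fixed word for the matrix that is $1$ on the index $i$ and $\mathcal A^{-1}=\left(\begin{smallmatrix}1&-1\\-1&2\end{smallmatrix}\right)$ on the indices $j,l$, and let $c_t$ bound $|t|$ for all choices of $i,j$. This matrix fixes the column $e_i$, and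 its inverse acts on row vectors supported on $j,l$ by $\mathcal A$. Hence $twt^{-1}$ represents the element with vector $\bar w\mathcal A$, and in $G$
\begin{equation}\label{eq:sol}
txt^{-1}=xxy,\qquad tyt^{-1}=xy,\qquad t^{-1}xt=xY,\qquad t^{-1}Yt=xYY .
\end{equation}
So $x,y,t$ generate a Sol subgroup $\mathbb Z^2\rtimes_{\mathcal A}\mathbb Z$. The right-hand sides define substitutions without cancellation: the endomorphism $\alpha\colon x\mapsto xxy,\ y\mapsto xy$ of the free monoid on $x,y$, and $\beta\colon x\mapsto xY,\ Y\mapsto xYY$ of the free monoid on $x,Y$. On vectors, $\alpha$ acts as $\mathcal A$ and $\beta$ as $\mathcal A^{-1}$.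

The eigen-coordinates are
\[
\ell^+(\xi,\eta)=\varphi\xi+\eta,\qquad \ell^-(\xi,\eta)=\xi-\varphi\eta .
\]
From $(\xi,\eta)\mathcal A=(2\xi+\eta,\xi+\eta)$ and the identities $\varphi^2=\varphi+1$, $\varphi^3=2\varphi+1$, $\varphi^{-2}=2-\varphi$, $\varphi^{-1}=\varphi-1$ we get that $\mathcal A$ multiplies $\ell^+$ by $\varphi^2$ and $\ell^-$ by $\varphi^{-2}$. We write $\ell^\pm(w)$ for $\ell^\pm(\bar w)$.

Let $m\ge1$ be minimal with $\varphi^{2m}\ge|a|$. Either $m=1$ or $2^{m-1}<\varphi^{2(m-1)}<|a|$, so $m\le2\kappa(a)$, and it suffices to work at scale $m$. Write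
\[
\alpha^m(x)=z^+_1\cdots z^+_{n^+},\qquad \beta^m(x)=z^-_1\cdots z^-_{n^-},\qquad n^\pm\le3^m,
\]
and let $p^+_\rho=z^+_1\cdots z^+_\rho$ and $p^-_\sigma=z^-_1\cdots z^-_\sigma$ be the prefixes. Each letter $x,y$ of $\alpha^m(x)$ increases $\ell^+$ by $\varphi$ or $1$, up to the total $\varphi^{2m}\varphi$; each letter $x,Y$ of $\beta^m(x)$ increases $\ell^-$ by $1$ or $\varphi$, up to the total $\varphi^{2m}$. We shall see that $\ell^-$ stays bounded along the first word and $\ell^+$ along the second: as lattice paths, the two words are staircases along the two eigenlines. The point $(k,0)$ has coordinates $\ell^+=\varphi k$ and $\ell^-=k$, so it is close to the sum of one point on each staircase. For $0\le k\le|a|$ put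
\begin{gather*}
\rho_k=\max\{\rho:\ell^+(p^+_\rho)\le\varphi k\},\qquad \sigma_k=\max\{\sigma:\ell^-(p^-_\sigma)\le k\},\\
\varepsilon_k=(k,0)-\overline{p^+_{\rho_k}}-\overline{p^-_{\sigma_k}},\qquad \tau_k=p^+_{\rho_k}\,p^-_{\sigma_k}\,[\varepsilon_k],
\end{gather*}
where $[(\xi,\eta)]=x^\xi y^\eta$. Then $\bar\tau_k=(k,0)$, and $\tau_0=\emptyset$ because $\rho_0=\sigma_0=0$.

\begin{example}\label{ex:six}
Let $a=6$, so $m=2$, $\alpha^2(x)=xxy\,xxy\,xy$ and $\beta^2(x)=xY\,xYY$. Along the first word $\ell^+$ takes the values $0$, $\varphi$, $2\varphi$, $2\varphi+1$, $3\varphi+1$, $4\varphi+1$, $4\varphi+2$, $5\varphi+2$, $5\varphi+3$; along the second $\ell^-$ takes the values $0$, $1$, $1+\varphi$, $2+\varphi$, $2+2\varphi$, $2+3\varphi$. Comparing with $\varphi k$ and $k$, and using $1.6<\varphi<1.7$: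
\[
\begin{array}{c|ccccccc}
k&0&1&2&3&4&5&6\\\hline
\rho_k&0&1&2&3&4&5&6\\
\sigma_k&0&1&1&2&3&3&4\\
\varepsilon_k&(0,0)&(-1,0)&(-1,0)&(0,0)&(-1,0)&(-1,0)&(0,0)
\end{array}
\]
Thus $\tau_5=xxyxx\cdot xYx\cdot x^{-1}$ and $\tau_6=xxyxxy\cdot xYxY$ (Figure~\ref{fig:stairs}). To pass from $\tau_6$ to $\tau_5x$ one moves the last letter $y$ of $p^+_6$ through $p^-_3=xYx$, which gives $p_5^+p_3^-\,yY$, freely equal to $\tau_5x$. In general $p^-_\sigma$ is exponentially long, and each swap takes place behind a long prefix $p^+_\rho p^-_\sigma$. These prefixes have short equivalents, read off from the substitution: $p^+_6=\alpha(xx)$ gives $txxt^{-1}$, and $p^-_4=\beta(x)\,xY$ gives $t^{-1}xt\,xY$. The short word for $x^6$ is $txxt^{-1}\cdot t^{-1}xt\,xY$, with vector $(4,2)+(1,-1)+(1,-1)=(6,0)$.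
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[gray!30] (-1,-3) grid (7,3);
\draw[dashed] (0,0)--(4.854,3);
\draw[dashed] (0,0)--(1.854,-3);
\draw[line width=2.4pt,gray!60] (0,0)--(1,0)--(1,-1)--(2,-1)--(2,-3);
\draw[line width=2.4pt,gray!60] (4,2)--(5,2)--(5,1)--(6,1)--(6,0);
\draw[thick] (0,0)--(2,0)--(2,1)--(4,1)--(4,2)--(5,2)--(5,3);
\fill (0,0) circle (3pt) node[above left] {$(0,0)$};
\fill (4,2) circle (3pt);
\fill (6,0) circle (3pt) node[below] {$(6,0)$};
\node[right] at (5,2.7) {$\alpha^2(x)$};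
\node[right] at (2,-2.5) {$\beta^2(x)$};
\end{tikzpicture}
\caption{The words $\alpha^2(x)=xxyxxyxy$ (black) and $\beta^2(x)=xYxYY$ (gray) as lattice paths, with $x=(1,0)$, $y=(0,1)$, $Y=(0,-1)$. They follow the eigenlines of $\mathcal A$ (dashed). Six steps of the first path, followed by a translate of four steps of the second, lead to $(6,0)$.}\label{fig:stairs}
\end{figure}

\subsection*{Short words for the prefixes}
The first task is to expand $t^hzt^{-h}$ into the long word $\alpha^h(z)$ without ever standing behind a long prefix. The device is to rewrite the rightmost letter first, so that the long output collects on the right, where it is free by (E2). For $h=2$ the rule $zt^{-1}\to t^{-1}\alpha(z)$ is applied as follows: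
\[
xt^{-2}\sim t^{-1}xxy\,t^{-1}\sim t^{-1}xx\,t^{-1}xy\sim t^{-1}x\,t^{-1}xxy\,xy\sim t^{-2}xxy\,xxy\,xy ,
\]
always behind a prefix of length at most $c_t+2$.

\begin{lemma}\label{lem:push}
There is $K_0$ such that for every word $v$ and every $h\ge0$,
\[
vzt^{-h}\sim vt^{-h}\alpha^h(z)\quad(z\in\{x,y\}),\qquad vzt^{h}\sim vt^{h}\beta^h(z)\quad(z\in\{x,Y\}),
\]
with parameters $D=|v|+(c_t+3)h+K_0$ and $A=K_03^h$.
\end{lemma}

\begin{proof}
Let $K_0$ be such that the bounded relations \eqref{eq:sol} hold with parameters $(K_0,K_0)$, for all choices of $i,j,\epsilon$. We prove the first statement by induction on $h$, for all $v$ at once, with area $A_h$; the second is the same argument with $t^{-1},\beta$ in place of $t,\alpha$. For $h=0$ there is equality and $A_0=0$. For $h\ge1$, (E3) and (E2) give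
\[
vzt^{-h}=vt^{-1}(tzt^{-1})t^{-(h-1)}\sim vt^{-1}\alpha(z)t^{-(h-1)}
\]
with parameters $(|v|+c_t+K_0,K_0)$. Write $\alpha(z)=\zeta_1\cdots\zeta_b$ with $b\le3$. The induction hypothesis for $\zeta_b$ with prefix $vt^{-1}\zeta_1\cdots\zeta_{b-1}$ gives $vt^{-1}\zeta_1\cdots\zeta_{b-1}t^{-(h-1)}\alpha^{h-1}(\zeta_b)$. Apply it next to $\zeta_{b-1}$, keeping the suffix by (E2), and so on. We arrive at $vt^{-h}\alpha^{h-1}(\zeta_1)\cdots\alpha^{h-1}(\zeta_b)=vt^{-h}\alpha^h(z)$. The prefixes have length at most $|v|+c_t+2$, which gives the bound on $D$, and $A_h=K_0+3A_{h-1}\le K_03^h$.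
\end{proof}

\begin{lemma}\label{lem:prefix}
\begin{itemize}
\item[(a)] $0\le\ell^-(p^+_\rho)\le2\varphi$ and $0\le\ell^+(p^-_\sigma)\le\varphi^2$ for all $\rho,\sigma$.
\item[(b)] There are $C_2$ and words $\hat p^+_\rho,\hat p^-_\sigma$ of length at most $C_2m$ with $p^+_\rho\sim\hat p^+_\rho$ and $p^-_\sigma\sim\hat p^-_\sigma$, with parameters $(C_2m,2^{C_2m})$.
\item[(c)] If $r\sim r'$ is a bounded relation, then $p^+_\rho p^-_\sigma\,rv\sim p^+_\rho p^-_\sigma\,r'v$ at scale $m$ for every word $v$.
\end{itemize}
\end{lemma}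

\begin{proof}
Both (a) and (b) come from an expansion of prefixes in the manner of a number system: for $h\ge0$, every proper prefix $p$ of $\alpha^h(z)$, $z\in\{x,y\}$, has the form
\begin{equation}\label{eq:digits}
p=\alpha^{h-1}(q_{h-1})\cdots\alpha(q_1)\,q_0,\qquad q_0,\dots,q_{h-1}\in\{\emptyset,x,xx\}.
\end{equation}
For $h=0$ the prefix is empty. For $h\ge1$ write $\alpha(z)=\zeta_1\cdots\zeta_b$; then $p=\alpha^{h-1}(\zeta_1\cdots\zeta_{c-1})\,p^\circ$ for some $1\le c\le b$ and a proper prefix $p^\circ$ of $\alpha^{h-1}(\zeta_c)$, and $\zeta_1\cdots\zeta_{c-1}$ is a proper prefix of $xxy$ or $xy$. For $\beta$ the same expansion holds with digits in $\{\emptyset,x,xY\}$, the proper prefixes of $xY$ and $xYY$.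

(a) The digits of $\alpha$ have $\ell^-\in\{0,1,2\}$, the digits of $\beta$ have $\ell^+\in\{0,\varphi,\varphi-1\}$, and $\alpha^h$ multiplies $\ell^-$, and $\beta^h$ multiplies $\ell^+$, by $\varphi^{-2h}$. Since $\sum_{h\ge0}\varphi^{-2h}=1/(\varphi-1)=\varphi$, the bounds hold for proper prefixes. For the full words, $\ell^-(\alpha^m(x))=\varphi^{-2m}$ and $\ell^+(\beta^m(x))=\varphi^{1-2m}$.

(b) Let $p$ be a proper prefix of $\alpha^m(x)$, with digits $q_{m-1},\dots,q_0$. Put $v_m=t^m$ and $v_h=v_{h+1}t^{-1}q_h$, so $|v_h|\le(2c_t+2)m$. We claim that $v_ht^{-h}\sim\alpha^{m-1}(q_{m-1})\cdots\alpha^h(q_h)$. For $h=m$ both sides are empty. For $h<m$, Lemma~\ref{lem:push} applied to the at most two letters of $q_h$, the last one first, gives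
\[
v_ht^{-h}=v_{h+1}t^{-1}q_ht^{-h}\sim v_{h+1}t^{-(h+1)}\alpha^h(q_h),
\]
and the claim for $h+1$ with (E2) finishes the step. For $h=0$ we get $p\sim v_0$ with $D\le(3c_t+5)m+K_0$ and $A\le2mK_03^m$. For the full word, Lemma~\ref{lem:push} with $v=t^m$ gives $t^mxt^{-m}\sim\alpha^m(x)$. For $\beta$ replace $t$ by $t^{-1}$.

(c) By (E2) and (E3), $p^+_\rho p^-_\sigma\sim\hat p^+_\rho p^-_\sigma\sim\hat p^+_\rho\hat p^-_\sigma$ with parameters $(2C_2m,2\cdot2^{C_2m})$, and the last word has length at most $2C_2m$. Apply (E4).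
\end{proof}

\begin{lemma}\label{lem:through}
$p^+_\rho p^-_\sigma z^+_{\rho+1}\sim p^+_{\rho+1}p^-_\sigma$ at scale $m$, for $0\le\rho<n^+$ and $0\le\sigma\le n^-$.
\end{lemma}

\begin{proof}
Induct on $\sigma$. For $\sigma=0$ there is equality, and
\[
p^+_\rho p^-_{\sigma+1}z^+_{\rho+1}=p^+_\rho p^-_\sigma\,z^-_{\sigma+1}z^+_{\rho+1}\sim p^+_\rho p^-_\sigma\,z^+_{\rho+1}z^-_{\sigma+1}\sim p^+_{\rho+1}p^-_\sigma z^-_{\sigma+1}=p^+_{\rho+1}p^-_{\sigma+1},
\]
by Lemma~\ref{lem:prefix}(c) for a swap of two commuting letters, and then by the induction hypothesis and (E2). The chain has at most $3^m$ swaps, so (E6) applies.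
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:powers}]
\emph{The errors are bounded.} We have $0\le\varphi k-\ell^+(p^+_{\rho_k})\le\varphi$: if $\rho_k<n^+$, the next letter, which adds at most $\varphi$, overshoots $\varphi k$; if $\rho_k=n^+$, then $\varphi^{2m}\varphi\le\varphi k\le\varphi|a|\le\varphi^{2m}\varphi$ and the difference is $0$. This is where the choice of $m$ is used. In the same way $0\le k-\ell^-(p^-_{\sigma_k})\le\varphi$. With Lemma~\ref{lem:prefix}(a), $\ell^+(\varepsilon_k)\in[-\varphi^2,\varphi]$ and $\ell^-(\varepsilon_k)\in[-2\varphi,\varphi]$. As $\ell^+,\ell^-$ are linearly independent, $\varepsilon_k$ lies in a fixed finite subset of $\mathbb Z^2$, and $[\varepsilon_k]$ has bounded length.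

\emph{One step.} Each letter increases the relevant coordinate by at least $1$, so
\[
0\le\rho_{k+1}-\rho_k\le\varphi(k+1)-(\varphi k-\varphi)=2\varphi<4,\qquad 0\le\sigma_{k+1}-\sigma_k\le1+\varphi<3 .
\]
Lemma~\ref{lem:through}, used at most three times with (E2), moves the letters $z^+_{\rho_{k+1}},\dots,z^+_{\rho_k+1}$, in this order, to the right of $p^-_{\sigma_k}$. This gives $p^+_{\rho_{k+1}}p^-_{\sigma_{k+1}}\sim p^+_{\rho_k}p^-_{\sigma_k}\delta$, where $\delta=z^+_{\rho_k+1}\cdots z^+_{\rho_{k+1}}z^-_{\sigma_k+1}\cdots z^-_{\sigma_{k+1}}$ has length at most $5$. The words $\delta[\varepsilon_{k+1}]$ and $[\varepsilon_k]x$ have the same vector, namely $(k+1,0)-\overline{p^+_{\rho_k}}-\overline{p^-_{\sigma_k}}$, so they are related by a bounded relation. By (E2) and Lemma~\ref{lem:prefix}(c), at scale $m$,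
\[
\tau_{k+1}\sim p^+_{\rho_k}p^-_{\sigma_k}\,\delta[\varepsilon_{k+1}]\sim p^+_{\rho_k}p^-_{\sigma_k}\,[\varepsilon_k]x=\tau_kx .
\]

\emph{The chain.} If $x^k\sim\tau_k$, then $x^{k+1}\sim\tau_kx\sim\tau_{k+1}$ by (E2). There are $|a|\le\varphi^{2m}$ steps, so $x^{|a|}\sim\tau_{|a|}$ at scale $m$ by (E6). Finally $\tau_{|a|}\sim\hat p^+_{\rho_{|a|}}\hat p^-_{\sigma_{|a|}}[\varepsilon_{|a|}]$ as in the proof of Lemma~\ref{lem:prefix}(c), and this word has length at most $Cm$.
\end{proof}

\begin{remark}
The third index $l$ is essential. The group $\mathrm{SL}_2(\mathbb Z)$ has a free subgroup of finite index, so the word length of the powers of an element of infinite order grows linearly, and the analogue of Proposition~\ref{prop:powers} fails there.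
\end{remark}

\section{Big words and Steinberg relations with large exponents}\label{sec:big}

Proposition~\ref{prop:powers} allows us to treat a power as one letter. A \emph{big letter} is a symbol $x_{ij}^a$ ($a\in\mathbb Z$), of cost $\kappa(a)$, or $m^{\pm1}$ ($m\in M$), of cost $1$. A \emph{big word} $W$ is a finite sequence of big letters; the same symbol denotes the element of $F$, which may be very long, and the matrix in $G$. The \emph{cost} $\kappa(W)$ is the sum of the costs of the letters. It bounds the number of big letters, every exponent in $W$ has absolute value at most $2^{\kappa(W)}$, and the inverse of $W$ is a big word of the same cost. Since $\|e_{ij}^a\|\le1+|a|$ and $\|m\|=1$,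
\begin{equation}\label{eq:norm}
\|W\|\le2^{\kappa(W)} .
\end{equation}

\begin{lemma}\label{lem:big}
Let $W$ be a big word.
\begin{itemize}
\item[(a)] There is a word $\hat W$ with $|\hat W|\le C_1\kappa(W)$ and $W\sim_{C_1\kappa(W),\,2^{C_1\kappa(W)}}\hat W$.
\item[(b)] If $y\sim_{D',A'}y'$, then $Wyv\sim Wy'v$ for every word $v$, with parameters $\bigl(C_1\kappa(W)+D',\,2\cdot2^{C_1\kappa(W)}+A'\bigr)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induct on the number of big letters. If $W=W'm^{\pm1}$, take $\hat W=\hat W'm^{\pm1}$ and use (E2). If $W=W'x_{ij}^a$, then $W\sim\hat W'x_{ij}^a\sim\hat W'\hat x_{ij}(a)$ by (E2) and (E3), with $D\le|\hat W'|+C_1\kappa(a)\le C_1\kappa(W)$. If $W'$ is empty the first step is an equality. Otherwise the area is at most $2^{C_1\kappa(W')}+2^{C_1\kappa(a)}$, and a sum of two numbers $\ge2$ is at most their product. (b) This is (E4) with $\hat u=\hat W$.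
\end{proof}

Part (b) is the tool for the rest of the paper: \emph{behind a big word of cost $O(L)$, an equivalence at scale $L$ may be applied at scale $L$.} In particular the sorting of the introduction now needs conjugators of logarithmic length only.

\begin{lemma}\label{lem:steinberg}
Let $a,b\in\mathbb Z$. The equivalences \textup{(R1)} and \textup{(R2)} hold at scale $\kappa(a)+\kappa(b)$, and \textup{(R3)} holds at scale $\kappa(a)$.
\begin{itemize}
\item[(R1)] $x_{ij}^ax_{kl}^b\sim x_{kl}^bx_{ij}^a$ if $j\ne k$ and $i\ne l$.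
\item[(R2)] $x_{ij}^ax_{jk}^b\sim x_{jk}^bx_{ij}^ax_{ik}^{ab}$ if $i,j,k$ are distinct.
\item[(R3)] $x_{ij}^a\,m\sim m\,x_{kl}^{\epsilon a}$ if $m\in M$ and $m^{-1}e_{ij}m=e_{kl}^\epsilon$, $\epsilon=\pm1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $L$ be the scale. If an exponent is $0$ the two sides are equal, so let $a,b\neq0$. For exponents $\pm1$ the relations hold in $G$ (for (R1), $E_{ij}E_{kl}=E_{kl}E_{ij}=0$; for (R2), both sides equal $I+aE_{ij}+bE_{jk}+abE_{ik}$), so they are bounded relations. Below, every step is either the induction hypothesis with (E2), or Lemma~\ref{lem:big}(b) behind a product of at most two powers with exponents bounded by $|a|$ and $|b|$, which has cost at most $L$. Each induction has at most $2^L$ steps, so (E6) applies.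

(R1) Let $x=x_{ij}^{\operatorname{sgn}a}$, $y=x_{kl}^{\operatorname{sgn}b}$. For $0\le p<|a|$ and $0\le q\le|b|$ we have $x^py^qx\sim x^{p+1}y^q$, by induction on $q$: $x^py^q\,yx\sim x^py^q\,xy\sim x^{p+1}y^qy$. Then $y^{|b|}x^p\sim x^py^{|b|}$ by induction on $p$: $y^{|b|}x^{p}x\sim x^py^{|b|}x\sim x^{p+1}y^{|b|}$.

(R2) Let $x=x_{ij}^{\operatorname{sgn}a}$, $y=x_{jk}^{\operatorname{sgn}b}$, $z=x_{ik}^{\operatorname{sgn}(ab)}$. Then $xy\sim yxz$ is a bounded relation, and (R1) applies to powers of $z$ and $x$, and of $z$ and $y$. First, $y^qx^py\sim y^{q+1}x^pz^p$ for $0\le p\le|a|$ and $0\le q<|b|$, by induction on $p$: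
\[
y^qx^p\,xy\sim y^qx^p\,yxz\sim y^{q+1}x^p\,z^px\,z\sim y^{q+1}x^p\,xz^p\,z .
\]
Next, $x^{|a|}y^q\sim y^qx^{|a|}z^{q|a|}$ for $0\le q\le|b|$, by induction on $q$:
\[
x^{|a|}y^{q}y\sim y^qx^{|a|}\,z^{q|a|}y\sim y^qx^{|a|}\,y\,z^{q|a|}\sim y^{q+1}x^{|a|}z^{|a|}z^{q|a|}.
\]
The middle step is (R1) with the exponent $q|a|$, of cost at most $\kappa(ab)\le L$. Take $q=|b|$.

(R3) Let $x=x_{ij}^{\operatorname{sgn}a}$ and $x'=x_{kl}^{\epsilon\operatorname{sgn}a}$. Then $x^pm\sim mx'^p$ by induction on $p$: $x^p\,xm\sim x^p\,mx'\sim mx'^px'$.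
\end{proof}

\section{Relations in the maximal parabolic subgroups}\label{sec:parabolic}

For $i=1,2$ let $P_i$ be the stabilizer in $G$ of the subspace $\langle e_1,\dots,e_i\rangle$ of column vectors. The \emph{$P_1$-letters} are the powers of $x_{12},x_{13},x_{23},x_{32}$ and the letters $m^{\pm1}$ with $m\in M\cap P_1$; the \emph{$P_2$-letters} are the powers of $x_{12},x_{21},x_{13},x_{23}$ and the letters $m^{\pm1}$ with $m\in M\cap P_2$. They represent elements of $P_1$ and $P_2$. The goal of this section is the analogue of Theorem~\ref{thm:main} for big words in these letters.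

\begin{proposition}\label{prop:parabolic}
Let $i\in\{1,2\}$ and $L\ge1$. Every null big word $W$ in $P_i$-letters with $\kappa(W)\le L$ satisfies $W\sim\emptyset$ at scale $L$.
\end{proposition}

\subsection*{Symmetry}
Let $J$ be the permutation matrix of $(1\,3)$ and $\theta(g)=J(g^\top)^{-1}J$. This is an involutive automorphism of $G$ that preserves $M$. It exchanges $P_1$ and $P_2$, because $g$ preserves $\langle e_1\rangle$ if and only if $(g^\top)^{-1}$ preserves $\langle e_2,e_3\rangle$. With $k'=4-k$ we have $\theta(e_{kl})=e_{l'k'}^{-1}$, so $\theta$ lifts to the automorphism $x_{kl}\mapsto x_{l'k'}^{-1}$, $m\mapsto\theta(m)$ of $F$, also called $\theta$. It preserves lengths, null words, big words and costs, and it exchanges $P_1$-letters and $P_2$-letters, since it sends $x_{12},x_{13},x_{23},x_{32}$ to the inverses of $x_{23},x_{13},x_{12},x_{21}$. The $\theta(R_i)$ are null words of bounded length, so $\theta(N(D,A))\subset N(D+K,KA)$. Hence it suffices to treat $P_1$.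

An element of $P_1$ is uniquely
\begin{equation}\label{eq:levi}
h=\operatorname{diag}(\det B,B)\,e_{12}^pe_{13}^q,\qquad B\in\mathrm{GL}_2(\mathbb Z),
\end{equation}
where $B$ is the lower right block of $h$ and $\pm(1,p,q)$ is its first row. Let $\Lambda$ be the subgroup of the matrices $\operatorname{diag}(\det B,B)$; the \emph{$\Lambda$-letters} are the powers of $x_{23},x_{32}$ and the letters $m\in M\cap P_1$. We sweep the powers of $x_{12},x_{13}$ to the right, and then shorten the remaining word in $\Lambda\cong\mathrm{GL}_2(\mathbb Z)$ by local moves. In both parts a \emph{move} is an application of Lemma~\ref{lem:big}(b) behind a prefix of cost at most $CL$, with a bounded relation or with one of (R1)--(R3) for exponents of cost at most $CL$. Moves are equivalences at scale $L$ with a uniform constant, and by (E6) any number of moves polynomial in $L$ is allowed.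

\subsection*{Words in $\Lambda$}
Put $x=x_{23}$, and let $s,f,z\in M$ be
\[
s=\operatorname{diag}\Bigl(1,\begin{pmatrix}0&-1\\1&0\end{pmatrix}\Bigr),\qquad f=\operatorname{diag}(-1,1,-1),\qquad z=s^2=\operatorname{diag}(1,-1,-1).
\]
The group $M\cap P_1$ consists of the eight matrices $\operatorname{diag}(\det\omega,\omega)$ with $\omega$ a signed $2\times2$ permutation matrix; these are the $f^\eta s^k$ with $\eta\in\{0,1\}$, $0\le k\le3$. Multiplying $2\times2$ blocks gives $fsf=s^{-1}$, $fe_{23}f=e_{23}^{-1}$, and
\[
e_{32}^as=\begin{pmatrix}0&-1\\1&-a\end{pmatrix}=se_{23}^{-a},\qquad se_{23}s=\begin{pmatrix}-1&0\\1&-1\end{pmatrix}=e_{23}^{-1}se_{23}^{-1};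
\]
inverting the last identity and using $s^{-1}=zs$, with $z$ central in $\Lambda$, gives $se_{23}^{-1}s=z\,e_{23}se_{23}$. We bring words into the form
\begin{equation}\label{eq:normal}
z^c\,x^{a_0}s\,x^{a_1}s\cdots s\,x^{a_k},\qquad c\in\{0,1\},
\end{equation}
which is a continued fraction in disguise. A null word of this form has a small inner exponent, at which it can be shortened.

\begin{lemma}\label{lem:pingpong}
If \eqref{eq:normal} is null and $k\ge1$, then $|a_i|\le1$ for some $1\le i\le k-1$.
\end{lemma}

\begin{proof}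
Suppose $|a_i|\ge2$ for all $1\le i\le k-1$. Let the $2\times2$ block act on $\mathbb P^1(\mathbb R)$ by M\"obius transformations: $x^a(y)=y+a$, $s(y)=-1/y$, and $z$ acts trivially. Follow the point $\infty$. It is fixed by $x^{a_k}$ and sent by $s$ to $y_k=0$; then $sx^{a_i}$ sends $y_{i+1}$ to $y_i=-1/(a_i+y_{i+1})$ for $i=k-1,\dots,1$. If $|y_{i+1}|<1$, then $|a_i+y_{i+1}|>1$, so $|y_i|<1$. The word sends $\infty$ to $a_0+y_1\ne\infty$ and is not null.
\end{proof}

\begin{lemma}\label{lem:levi}
Every null big word $W$ in $\Lambda$-letters with $\kappa(W)\le L$ satisfies $W\sim\emptyset$ at scale $L$.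
\end{lemma}

\begin{proof}
\emph{Normal form.} Replace each letter of $M$ by $f^\eta m_0$, with $m_0$ the letter of an element of $\langle s\rangle$, and each $x_{32}^a$ by $s\,x^{-a}(s^3)$, where $(s^3)$ is one letter: $x_{32}^a\sim x_{32}^a\,s(s^3)\sim s\,x^{-a}(s^3)$ by a bounded relation and (R3). The cost, and hence the number of big letters, is now at most $3L$. Move all letters $f$ to the left end, using $x^af\sim fx^{-a}$ (R3) and $m_0f\sim fm_0'$, where $m_0'$ is the letter of $fm_0f\in\langle s\rangle$. This keeps the cost and takes $O(L^2)$ moves. The $(1,1)$-entry is $-1$ for $f$ and $1$ for the other letters, so the number of $f$'s is even, and they cancel by $ff\sim\emptyset$. Replace each $(s^3)$ by $zs$, delete the letters for $1\in M$, move all $z$'s to the left end by $x^az\sim zx^a$ (R3) and $sz\sim zs$, and cancel pairs $zz$; the cost stays below $6L$ and $O(L^2)$ moves suffice. Merging adjacent powers of $x$ and inserting $x^0$ does not change the element of $F$, and we reach \eqref{eq:normal} with $k\le3L$. Let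
\[
\Phi=\sum_{i=0}^k(\kappa(a_i)+1).
\]
The powers of $x$ before merging have total cost at most $L$, $\kappa$ is subadditive and $\kappa(0)=1$, so $\Phi\le L+2(k+1)\le9L$. The cost of \eqref{eq:normal} is at most $\Phi$.

\emph{Reduction.} Let $k\ge1$, and take $i$ as in Lemma~\ref{lem:pingpong}. If $a_i=0$, use $ss\sim z$, move $z$ to the left end, and merge $x^{a_{i-1}}x^{a_{i+1}}$. If $a_i=1$, use $sxs\sim x^{-1}sx^{-1}$ and merge. If $a_i=-1$, use $sx^{-1}s\sim zxsx$, move $z$ to the left end, and merge. Cancel $zz$ if it occurs. The result has the form \eqref{eq:normal} with smaller $k$. The quantity $\Phi$ does not increase: in the first case by subadditivity of $\kappa$; in the other two the term $\log_23+1$ disappears, while $a_{i-1}$ and $a_{i+1}$ change by $1$, which raises each of their costs by at most $\log_2\frac32$. Intermediate words have cost at most $\Phi+3$, and a reduction takes $O(L)$ moves. After at most $3L$ reductions $k=0$, and $z^cx^{a_0}$ is null only if $c=0$ and $a_0=0$.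
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:parabolic}]
Let $i=1$. First replace each letter $m^{-1}$ by the letter of $S$ for the inverse element of $M$; these are moves that keep the cost. Let $W=y_1\cdots y_h$, $W_k=y_1\cdots y_k$, and let $G_k$ be obtained from $W_k$ by deleting the powers of $x_{12}$ and $x_{13}$. We show by induction on $k$ that $W_k\sim G_kx_{12}^{p_k}x_{13}^{q_k}$ for integers $p_k,q_k$. By \eqref{eq:levi} the first row of $W_k$ is then $\pm(1,p_k,q_k)$, so $|p_k|,|q_k|\le2^L$ by \eqref{eq:norm}. This bound, which comes from the matrix and not from the rewriting, keeps all costs below $CL$. Let $p=p_k$, $q=q_k$, $y=y_{k+1}$. By (E2), $W_{k+1}\sim G_kx_{12}^px_{13}^qy$, and behind $G_k$ we move as follows.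
\begin{itemize}
\item $y=x_{13}^a$: $x_{12}^px_{13}^qx_{13}^a=x_{12}^px_{13}^{q+a}$.
\item $y=x_{12}^a$: $x_{12}^px_{13}^qx_{12}^a\sim x_{12}^{p+a}x_{13}^q$ by (R1).
\item $y=x_{23}^a$: $x_{12}^px_{13}^qx_{23}^a\sim x_{12}^px_{23}^ax_{13}^q\sim x_{23}^ax_{12}^px_{13}^{pa+q}$ by (R1), (R2).
\item $y=x_{32}^a$: $x_{12}^px_{13}^qx_{32}^a\sim x_{12}^px_{32}^ax_{13}^qx_{12}^{qa}\sim x_{32}^ax_{12}^px_{13}^qx_{12}^{qa}\sim x_{32}^ax_{12}^{p+qa}x_{13}^q$ by (R2), (R1), (R1).
\item $y=m=\operatorname{diag}(\det\omega,\omega)$: there are $\{l,l'\}=\{2,3\}$ and signs $\epsilon,\epsilon'$ with $m^{-1}e_{12}m=e_{1l}^\epsilon$ and $m^{-1}e_{13}m=e_{1l'}^{\epsilon'}$. Then $x_{12}^px_{13}^qm\sim x_{12}^pm\,x_{1l'}^{\epsilon'q}\sim m\,x_{1l}^{\epsilon p}x_{1l'}^{\epsilon'q}$ by (R3) twice, and if $l=3$ the last two letters are exchanged by (R1).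
\end{itemize}
The exponents that occur have absolute value at most $2^{2L}$, and there are at most $3h\le3L$ moves. Since $W$ is null, its first row gives $p_h=q_h=0$. So $W\sim G_h$, a null big word in $\Lambda$-letters of cost at most $L$, and Lemma~\ref{lem:levi} applies.
\end{proof}

\subsection*{A big word for each element}
To use Proposition~\ref{prop:parabolic} we need big words of logarithmic cost for the elements of $P_i$. One choice must serve for both groups: the same element of $P_1\cap P_2$ may occur in a relation in $P_1$ and in a relation in $P_2$.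

\begin{lemma}\label{lem:V}
One can choose for each $h\in G$ a big word $V(h)$ representing $h$, with $V(1)=\emptyset$, such that for $i=1,2$:
\begin{itemize}
\item[(a)] if $h\in P_i$, then $V(h)$ is a word in $P_i$-letters and $\kappa(V(h))\le C_3(1+\log\|h\|)$;
\item[(b)] if $h_1,h_2\in P_i$ have norm at most $e^R$ $(R\ge0)$, then $V(h_1)V(h_2)\sim V(h_1h_2)$ at scale $1+R$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (b) follows from (a): as $\|h_1h_2\|\le e^{2R}$, the null big word $V(h_1)V(h_2)V(h_1h_2)^{-1}$ has cost at most $4C_3(1+R)$, and Proposition~\ref{prop:parabolic} applies. For (a) note that $\|h\|\ge1$, since $\det h=1$.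

\emph{$1\ne h\in P_1\cap P_2$.} Here $h$ is upper triangular, $h=m\,e_{12}^ae_{23}^be_{13}^c$ with $m\in M$ diagonal. The entries of $h$ above the diagonal are $\pm a$, $\pm b$, $\pm(ab+c)$, so $|a|,|b|\le\|h\|$ and $|c|\le\|h\|+\|h\|^2$. Put $V(h)=m\,x_{12}^ax_{23}^bx_{13}^c$; these are $P_1$-letters and $P_2$-letters.

\emph{$h\in P_1\setminus P_2$.} Write $h$ as in \eqref{eq:levi}; then $|p|,|q|,\|B\|\le\|h\|$. Let $r_0\ge r_1\ge0$ be the absolute values of the entries of the first column of $B$; they are coprime. If $r_1=0$, let $E$ be empty. Otherwise run the Euclidean algorithm $r_{k-1}=a_kr_k+r_{k+1}$, with $a_k\ge1$ and $0\le r_{k+1}<r_k$ for $1\le k\le l$, ending with $r_l=1$, $r_{l+1}=0$. Each step is a left multiplication by a power of $e_{23}$ or $e_{32}$: if the two entries are $\eta r_{k-1}$ and $\eta'r_k$ with signs $\eta,\eta'$, subtracting $\eta\eta'a_k$ times the row of the second entry from the row of the first turns $\eta r_{k-1}$ into $\eta r_{k+1}$. From $r_{k-1}\ge a_kr_k$ we get $\prod a_k\le r_0\le\|h\|$, and from $r_{k-1}\ge r_k+r_{k+1}\ge2r_{k+1}$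 we get $l\le2\log_2r_0+2$. So the product $E$ of these matrices is a big word in powers of $x_{23},x_{32}$ with
\[
\kappa(E)=\sum_k\kappa(a_k)\le\sum_k(\log_2a_k+\log_23)\le C(1+\log\|h\|).
\]
Let $E$ also denote its $2\times2$ block. The first column of $EB$ has entries $\pm1$ and $0$. Let $\omega$ be the signed permutation matrix with the same first column and $\det\omega=\det B$. Then $EB=\omega\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ with $|b|\le\|EB\|\le2^{\kappa(E)}\|h\|$, so $\kappa(b)\le\kappa(E)+\log_2(2+\|h\|)$. Put $V(h)=E^{-1}m\,x_{23}^bx_{12}^px_{13}^q$ with $m=\operatorname{diag}(\det\omega,\omega)$.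

\emph{$h\in P_2\setminus P_1$.} Put $V(h)=\theta(V(\theta(h)))$. The product of the three singular values of $h$ is $1$, so
\begin{equation}\label{eq:inverse}
\|h^{-1}\|\le\|h\|^2\qquad(h\in G),
\end{equation}
and $\|\theta(h)\|=\|h^{-1}\|$ gives the bound on the cost.

For $h\notin P_1\cup P_2$ take any word over $S^{\pm1}$. No bound is claimed; such $V(h)$ will be used only for $h$ in a fixed finite set.
\end{proof}

\section{Quadratic forms and reduced bases}\label{sec:reduction}

A loop in $G$ need not lie in a parabolic subgroup. We shall contract it in the space of quadratic forms, where contraction is easy, and carry the contraction back to $G$ by choosing a good basis of $\mathbb Z^3$ for each form. This section controls how the basis changes with the form.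

A \emph{form} is a positive definite symmetric real $3\times3$ matrix $Q$ with $\det Q=1$. Put $\|v\|_Q=(v^\top Qv)^{1/2}$ and
\[
\operatorname{dist}(Q,Q')=\sup_{v\ne0}\bigl|\log(\|v\|_Q/\|v\|_{Q'})\bigr| .
\]
This is a metric, and $\operatorname{dist}(Q,Q')\le c$ if and only if $e^{-2c}Q\le Q'\le e^{2c}Q$, where $X\le Y$ means that $Y-X$ is positive semidefinite. The \emph{successive minimum} $\lambda_j(Q)$ ($j=1,2,3$) is the least $\lambda$ such that $\mathbb Z^3$ contains $j$ linearly independent vectors with $\|v\|_Q\le\lambda$. Put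
\[
\gamma_i(Q)=\log\frac{\lambda_{i+1}(Q)}{\lambda_i(Q)}\ge0\quad(i=1,2),\qquad r(Q)=\max(\gamma_1(Q),\gamma_2(Q)).
\]
We call $r(Q)$ the \emph{depth} of $Q$ in the cusp; $r(I)=0$. If $\operatorname{dist}(Q,Q')\le c$, the two norms differ by a factor at most $e^c$, and so do the minima. Hence $\log\lambda_j$ is $1$-Lipschitz, and $\gamma_i$ and $r$ are $2$-Lipschitz. If $\gamma_i(Q)>0$, let $V_i(Q)$ be the span of $\{v\in\mathbb Z^3:\|v\|_Q<\lambda_{i+1}(Q)\}$. Its dimension is at least $i$ because $\lambda_i<\lambda_{i+1}$, and at most $i$ by the definition of $\lambda_{i+1}$. A gap in the minima thus singles out a rational subspace, and this is how the groups $P_i$ enter.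

Let $g\in G$ have columns $b_1,b_2,b_3$, and let $b_t=b_t^*+\sum_{l<t}\mu_{tl}b_l^*$ be the Gram--Schmidt decomposition for the inner product $Q$. We call $g$ \emph{$Q$-reduced} if
\[
|\mu_{tl}|\le\tfrac12\quad(l<t),\qquad \|b_{j+1}^*\|_Q^2\ge\tfrac34\|b_j^*\|_Q^2\quad(j=1,2).
\]
If $g^\top Qg=I$, the columns are $Q$-orthonormal and $g$ is $Q$-reduced. For every $Q$ a reduced $g$ exists (Korkine--Zolotarev). Take for $b_1$ a shortest nonzero vector of $\mathbb Z^3$, for $b_2$ a vector that projects to a shortest nonzero vector of the projection of $\mathbb Z^3$ orthogonal to $b_1$, and complete to a basis; shortest vectors are primitive, so this is possible. Subtracting integer multiples of earlier vectors makes $|\mu_{tl}|\le\frac12$ and does not change the $b_t^*$. For $j=1,2$, the vector $b_{j+1}^*+\mu_{j+1,j}b_j^*$ is a nonzero vector of the projection of $\mathbb Z^3$ orthogonal to $b_1,\dots,b_{j-1}$, in which $b_j^*$ is shortest; so $\|b_j^*\|_Q^2\le\|b_{j+1}^*\|_Q^2+\frac14\|b_j^*\|_Q^2$. The sign of $b_3$ is chosen to make the determinant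 $1$.

\begin{lemma}\label{lem:reduced}
Let $g$ be $Q$-reduced with columns $b_j$, let $g'$ be $Q'$-reduced, and let $\operatorname{dist}(Q,Q')\le c$.
\begin{itemize}
\item[(a)] $\frac14\lambda_j(Q)\le\|b_j^*\|_Q\le\|b_j\|_Q\le4\lambda_j(Q)$ for $j=1,2,3$.
\item[(b)] $\|g^{-1}g'\|\le108\,e^{2c+2r(Q)}$.
\item[(c)] If $\gamma_i(Q)>2c+\log4$, then $g^{-1}g'\in P_i$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) All norms are for $Q$. For $l\le j$ we have $\|b_l^*\|\le\frac43\|b_j^*\|$, so $\|b_j\|^2\le\|b_j^*\|^2+\frac14\sum_{l<j}\|b_l^*\|^2\le(1+\frac89)\|b_j^*\|^2\le2\|b_j^*\|^2$. Hence $\lambda_j\le\max_{l\le j}\|b_l\|\le\frac{4\sqrt2}3\|b_j^*\|$. Conversely, among $j$ independent lattice vectors of norm at most $\lambda_j$ there is one, $v=\sum n_lb_l$, outside $\langle b_1,\dots,b_{j-1}\rangle$. If $l\ge j$ is the largest index with $n_l\ne0$, then $\|v\|\ge|n_l|\,\|b_l^*\|\ge\frac34\|b_j^*\|$. So $\|b_j\|\le\sqrt2\,\|b_j^*\|\le\frac{4\sqrt2}3\lambda_j$.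

(b) Let $v=\sum n_lb_l$ be a column of $g'$; then $(n_1,n_2,n_3)^\top$ is a column of $g^{-1}g'$. The coefficient of $b_l^*$ in $v$ is $n_l+\sum_{t>l}\mu_{tl}n_t$, and it is bounded by $H=\|v\|_Q/\min_l\|b_l^*\|_Q$. So $|n_3|\le H$, $|n_2|\le\frac32H$, $|n_1|\le H+\frac12(\frac32H+H)=\frac94H$. By (a) for $g'$, $\|v\|_Q\le e^c\cdot4\lambda_3(Q')\le4e^{2c}\lambda_3(Q)$, and by (a) for $g$, $\min_l\|b_l^*\|_Q\ge\lambda_1(Q)/4$. Since $\lambda_3/\lambda_1=e^{\gamma_1+\gamma_2}\le e^{2r}$, the entries are at most $36e^{2c+2r(Q)}$, and the norm is at most three times the largest entry.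

(c) We have $\gamma_i(Q')\ge\gamma_i(Q)-2c>\log4$, so $V_i(Q)$ and $V_i(Q')$ are defined. Take $i$ independent lattice vectors with $\|v\|_Q\le\lambda_i(Q)$. They span $V_i(Q)$, and they satisfy $\|v\|_{Q'}\le e^c\lambda_i(Q)<e^{-c}\lambda_{i+1}(Q)\le\lambda_{i+1}(Q')$, so they span $V_i(Q')$ too. For $j\le i$, (a) gives $\|b_j\|_Q\le4\lambda_i(Q)<\lambda_{i+1}(Q)$, so $b_1,\dots,b_i$ span $V_i(Q)$; since $\gamma_i(Q')>\log4$, the first $i$ columns of $g'$ span $V_i(Q')$ for the same reason. Thus $g$ and $g'$ map $\langle e_1,\dots,e_i\rangle$ to the same subspace.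
\end{proof}

\begin{example}\label{ex:depth}
The depth cannot be removed from (b). Let $\Delta=\operatorname{diag}(e^{-s},1,e^s)$ with $s>0$ and $Q=\Delta^2$; the minima are $e^{-s},1,e^s$, so $r(Q)=s$, and $g=1$ is $Q$-reduced. Let $g'=e_{12}^a$ with $|a|\le e^s$ and $Q'=(g'^{-1})^\top Qg'^{-1}$. Then $g'^\top Q'g'=Q$, so $g'$ is $Q'$-reduced, while $\Delta g'^{\pm1}\Delta^{-1}=I\pm ae^{-s}E_{12}$ has norm at most $2$, so $\operatorname{dist}(Q,Q')\le\log2$. A step of length less than $1$ at depth $s$ can change the reduced basis by a big letter of cost about $s/\log 2$.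
\end{example}

\section{Coning off the loop}\label{sec:cone}

Let $w=s_1\cdots s_n$ be null, with $s_k\in S^{\pm1}$ and $n\ge1$. (A null word of length less than $n$ is either empty or covered by the case of its own length.) Let $g_k=s_1\cdots s_k\in G$, so $g_0=g_n=1$.

\subsection*{The cone}
Let $Q_k=(g_kg_k^\top)^{-1}$, so that $\|v\|_{Q_k}$ is the Euclidean length of $g_k^{-1}v$. The elements of $S^{\pm1}$ have norm at most $\varphi<e$, and $g_{k+1}^{-1}v=s_{k+1}^{-1}g_k^{-1}v$; hence $\operatorname{dist}(Q_k,Q_{k+1})\le1$ and $\operatorname{dist}(I,Q_k)\le n$. We join $I$ to $Q_k$ by the powers of $Q_k$. For a \emph{grid point} $T=(k,j)$, $0\le k,j\le n$, of \emph{height} $j$, put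
\[
Q_T=Q_k^{\,j/n},\qquad r_T=r(Q_T).
\]
Neighboring rays must not drift apart, and this is the L\"owner--Heinz theorem: \emph{if $0<X\le Y$ are symmetric matrices and $0\le\tau\le1$, then $X^\tau\le Y^\tau$.} (For $0<\tau<1$ it follows from $X^\tau=\frac{\sin\pi\tau}\pi\int_0^\infty\bigl(I-u(X+uI)^{-1}\bigr)u^{\tau-1}\,du$, since inversion reverses the order.) Applied to $e^{-2}Q_k\le Q_{k+1}\le e^2Q_k$ it gives $\operatorname{dist}(Q_{(k,j)},Q_{(k+1,j)})\le j/n\le1$. The eigenvalues of $Q_k$ lie in $[e^{-2n},e^{2n}]$, so those of $Q_k^{1/n}$ lie in $[e^{-2},e^2]$, and diagonalizing $Q_k$ gives $\operatorname{dist}(Q_{(k,j)},Q_{(k,j+1)})\le1$. Therefore $\operatorname{dist}(Q_T,Q_{T'})$ is at most the $\ell^1$-distance of $T$ and $T'$ on the grid. As $Q_{(k,0)}=I$, we have $r_{(k,j)}\le2j\le2n$.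

Choose a $Q_T$-reduced $g_T\in G$ for each $T$, with $g_T=1$ if $j=0$ or $k\in\{0,n\}$ (then $Q_T=I$) and $g_{(k,n)}=g_k$ (we have $g_k^\top Q_kg_k=I$). These requirements are compatible because $n\ge1$ and $g_0=g_n=1$. Write
\[
V(T,T')=V(g_T^{-1}g_{T'}).
\]

\subsection*{Steps proportional to the depth}
We want, for each $T$, a big word $W_T$ for $g_T$ of cost $O(n)$, such that the words of neighboring points are related at scale $n$. The natural choice climbs the column of $T$ in unit steps. By Example~\ref{ex:depth} a unit step at depth $r$ may cost about $r$, and $r$ can be comparable to $n$, so this would give only the bound $O(n^2)$ on the cost. But by Lemma~\ref{lem:reduced}(b),(c) a step of length $r/20$ also stays in a parabolic subgroup and also costs $O(r)$: a bounded amount per unit of height. Steps cannot be much longer, since (c) needs the length to be less than $r/2$. So for $T=(k,j)$ put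
\[
\Delta_T=\begin{cases}0&j=0,\\ \max(1,\lfloor r_T/20\rfloor)&j\ge1,\end{cases}\qquad T^-=(k,j-\Delta_T).
\]
Since $r_T\le2j$, we have $\Delta_T\le j$, and the \emph{parent} $T^-$ is a grid point. Define $W_T=\emptyset$ if $j=0$, and
\begin{equation}\label{eq:W}
W_T=W_{T^-}V(T^-,T)
\end{equation}
if $j\ge1$. This identity also holds for $j=0$, where $T^-=T$ and $V(1)=\emptyset$. By induction on the height, $W_T$ represents $g_T$.

Call $T=(k,j)$ and $T'=(k',j')$ \emph{neighbors} if $|k-k'|+|j-j'|\le1$; the case $T=T'$ is allowed. The parents of neighbors are almost neighbors. Indeed $|\Delta_T-\Delta_{T'}|\le1$: if $j,j'\ge1$, because $|r_T-r_{T'}|\le2$; if one height is $0$, because the other is at most $1$, and a point of height $1$ has $r\le2$ and $\Delta=1$. Join $T^-$ to $T'^-$ by the chain $Z_0=T^-,Z_1,\dots,Z_q=T'^-$ of consecutive neighbors that goes vertically in column $k$ to the height of $T'^-$ and then makes at most one horizontal step (Figure~\ref{fig:cell}). Then $q\le2$: if $j=j'$ there is at most one vertical and one horizontal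 step, and if $k=k'$ there are at most two vertical steps. Let $\mathcal T=\{T,T',Z_0,\dots,Z_q\}$. Every point of $\mathcal T$ is at distance at most $\Delta_T+2\le r_T/20+3$ from $T$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=0.75]
\draw[gray!40] (0,0)--(0,4.5) (1,0)--(1,4.5);
\foreach \j in {0,...,4}{\fill[gray!50] (0,\j) circle (1pt) (1,\j) circle (1pt);}
\draw[thick,->] (0,1) to[bend left=25] (0,4);
\draw[thick,->] (1,2) to[bend right=25] (1,4);
\draw[thick,->] (0,4)--(1,4);
\draw[thick] (0,1)--(0,2)--(1,2);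
\draw[dashed] (0,1)--(1,2) (0,1)--(1,4);
\node[above left] at (0,4) {$T$};
\node[above right] at (1,4) {$T'$};
\node[below left] at (0,1) {$Z_0=T^-$};
\node[above right] at (0,2) {$Z_1$};
\node[below right] at (1,2) {$Z_2=T'^-$};
\end{tikzpicture}
\caption{Two neighboring grid points $T,T'$ in adjacent columns, their parents $T^-,T'^-$, and the chain $Z_0,Z_1,Z_2$ of neighbors joining the parents. The polygon is cut into triangles with vertex $Z_0$ (dashed); each triangle is a relation in one parabolic subgroup or a bounded relation.}\label{fig:cell}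
\end{figure}

\begin{lemma}\label{lem:local}
Let $T,T'$ be neighbors, with $\mathcal T$ as above.
\begin{itemize}
\item[(a)] $V(Y,Y')V(Y',Y'')\sim V(Y,Y'')$ at scale $1+r_T$ for all $Y,Y',Y''\in\mathcal T$.
\item[(b)] There is $C_4$ such that $\kappa(W_T)\le C_4j\le C_4n$, where $j$ is the height of $T$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $c=r_T/20+3$. By Lemma~\ref{lem:reduced}(b) with $Q=Q_T$, and by \eqref{eq:inverse},
\begin{equation}\label{eq:localnorm}
\log\|g_Y^{-1}g_{Y'}\|\le2\log\|g_T^{-1}g_Y\|+\log\|g_T^{-1}g_{Y'}\|\le C(1+r_T)\qquad(Y,Y'\in\mathcal T).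
\end{equation}

\emph{Deep case, $r_T\ge40$.} Choose $i$ with $\gamma_i(Q_T)=r_T$. Then $r_T>r_T/10+6+\log4=2c+\log4$, so Lemma~\ref{lem:reduced}(c) gives $g_T^{-1}g_Y\in P_i$ for all $Y\in\mathcal T$, and hence $g_Y^{-1}g_{Y'}\in P_i$ for all $Y,Y'\in\mathcal T$, with the same $i$. Now (a) is Lemma~\ref{lem:V}(b). Moreover $\kappa(V(T^-,T))\le C(1+r_T)$ by Lemma~\ref{lem:V}(a), and $\Delta_T\ge\lfloor r_T/20\rfloor\ge r_T/40\geq1$, so $\kappa(V(T^-,T))\le C_4\Delta_T$.

\emph{Shallow case, $r_T<40$.} By \eqref{eq:localnorm} the integer matrices $g_Y^{-1}g_{Y'}$ have bounded norm, so they lie in a finite set that does not depend on $n$ or $w$. Since $V$ was fixed in advance, (a) is a bounded relation, and $\kappa(V(T^-,T))\le C_4\le C_4\Delta_T$ if $j\ge1$.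

Part (b) follows by induction on $j$ from \eqref{eq:W}, since $T^-$ has height $j-\Delta_T$.
\end{proof}

\subsection*{Neighbors have equivalent words}

\begin{proposition}\label{prop:neighbors}
There is a constant $C_*$, independent of $n$ and $w$, such that for all neighbors $T,T'$
\begin{equation}\label{eq:main}
W_T\,V(T,T')\sim_{C_*n,\,2^{C_*n}}W_{T'} .
\end{equation}
\end{proposition}

\begin{proof}
Let $T,T'$ be neighbors with chain $Z_0=T^-,\dots,Z_q$. By Lemma~\ref{lem:local}, $r_T\le2n$ and Lemma~\ref{lem:big}(b), there is a constant $C_5$ such that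
\begin{equation}\label{eq:triangle}
W_{Z_0}V(Z_0,Y)V(Y,Y')\sim_{C_5n,\,2^{C_5n}}W_{Z_0}V(Z_0,Y')\qquad(Y,Y'\in\mathcal T).
\end{equation}
Let $a_0=0$ and $a_{J+1}=2a_J+4\cdot2^{C_5n}$. We prove by induction on $J$ that $W_TV(T,T')\sim_{C_5n,\,a_J}W_{T'}$ for all neighbors of height at most $J$. For $J=0$ both sides are empty. Assume the statement for $J$. As $a_J\le a_{J+1}$, we may take neighbors $T,T'$ whose larger height is $J+1$. A point of height $J+1\ge1$ has $\Delta\ge1$, so both parents, and with them all $Z_b$, have height at most $J$.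

First, $W_{Z_b}\sim W_{Z_0}V(Z_0,Z_b)$ for $0\le b\le q$. For $b=0$ there is equality, and
\[
W_{Z_{b+1}}\sim W_{Z_b}V(Z_b,Z_{b+1})\sim W_{Z_0}V(Z_0,Z_b)V(Z_b,Z_{b+1})\sim W_{Z_0}V(Z_0,Z_{b+1})
\]
by the hypothesis for the neighbors $Z_b,Z_{b+1}$, by the case $b$ with (E2), and by \eqref{eq:triangle}. Then \eqref{eq:W}, the case $b=q$ with (E2), and \eqref{eq:triangle} give
\begin{gather*}
W_{T'}=W_{Z_q}V(Z_q,T')\sim W_{Z_0}V(Z_0,Z_q)V(Z_q,T')\sim W_{Z_0}V(Z_0,T'),\\
W_TV(T,T')=W_{Z_0}V(Z_0,T)V(T,T')\sim W_{Z_0}V(Z_0,T').
\end{gather*}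
The hypothesis is applied to the words $W_{Z_b}$ as initial segments, so only (E1) and (E2) are involved and $D$ remains $C_5n$. It is used $q\le2$ times, and \eqref{eq:triangle} is used $q+2\le4$ times, so the area is at most $a_{J+1}$. Finally $a_n\le4\cdot2^n2^{C_5n}\le 2^{(C_5+3)n}$.
\end{proof}

The area may double at each of the $n$ levels, which is within the bound $2^{Cn}$; the diameter does not feel the recursion at all.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We show that $s_1\cdots s_k\sim W_{(k,n)}$ for $0\le k\le n$. Since $g_{(0,j)}=1$ for all $j$, \eqref{eq:W} gives $W_{(0,n)}=\emptyset$, which is the case $k=0$. Since $g_{(k,n)}^{-1}g_{(k+1,n)}$ is the element represented by $s_{k+1}$, the relation $s_{k+1}\sim V((k,n),(k+1,n))$ is bounded, and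
\[
s_1\cdots s_ks_{k+1}\sim W_{(k,n)}s_{k+1}\sim W_{(k,n)}V((k,n),(k+1,n))\sim W_{(k+1,n)}
\]
by the case $k$ with (E2), by Lemmas~\ref{lem:big}(b) and~\ref{lem:local}(b), and by \eqref{eq:main}. The chain has $2n$ equivalences at scale $n$, so (E6) applies. As $g_{(n,j)}=1$ for all $j$, also $W_{(n,n)}=\emptyset$, and $w\in N(Cn,2^{Cn})$. This is the theorem for the presentation on $S$, and Lemma~\ref{lem:change} gives it for every finite presentation.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
$W$ is a big word of cost $L$. By Lemma~\ref{lem:big}(a), $W\sim_{C_1L,\,2^{C_1L}}\hat W$ with $\hat W$ null and $|\hat W|\le C_1L$. Theorem~\ref{thm:main} with $n=\lceil C_1L\rceil\le2C_1L$ gives $\hat W\sim\emptyset$ at scale $L$, and (E1) gives $d(W)\le CL$.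
\end{proof}

\begin{thebibliography}{9}
\bibitem{iso}
\emph{Isoperimetric and isodiametric functions of finite presentations},
\texttt{http://math.uchicago.edu/\~{}shmuel/lg-readings/Gersten,\%20Isoperimetric.pdf}
\end{thebibliography}
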